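\title{A height two prime whose third symbolic power is not contained in its square}

\begin{abstract}
Huneke asked whether $P^{(3)}\subseteq P^2$ for every height two prime $P$ in a regular ring. We show that the answer is no: for every field $k$ of characteristic different from $2$ the containment fails for some height two prime of $k[x,y,z]$, and over $\mathbb C$ it fails for the kernel of a map $\mathbb C[x,y,z]\to\mathbb C[t]$. The tool is a transfer principle: a finite union of lines through the origin is formally isomorphic to the singularity of an irreducible parametrized curve, and containments between symbolic and ordinary powers pass from one to the other. We apply it to the Fermat configuration. The containment holds in every regular ring in which $2=0$, and it can fail in mixed characteristic $(0,p)$ for every prime number $p$, including $p=2$.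
\end{abstract}

\section{The question and the results}\label{sec:intro}

All rings are commutative and noetherian with identity. A ring is \emph{regular} if all its localizations at prime ideals are regular local rings. For a prime ideal $P$ of a ring $R$ and $n\ge1$, the $n$-th \emph{symbolic power} of $P$ is
\[
P^{(n)}=P^nR_P\cap R=\{f\in R:\ sf\in P^n\text{ for some }s\in R\setminus P\}.
\]
When $R$ is regular, $P^{(n)}$ consists of the elements of order at least $n$ in the regular local ring $R_P$, that is, of the functions that vanish to order $n$ at the generic point of the subvariety defined by $P$. The ordinary power $P^n$ consists of the functions that do so for the obvious reason, being sums of products of $n$ elements of $P$. So $P^n\subseteq P^{(n)}$, and a containment $P^{(c)}\subseteq P^n$ says how much generic vanishing is needed to force membership in an ordinary power.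

In the simplest cases the two kinds of powers agree.
\begin{itemize}
\item If $P$ is maximal, every $s\notin P$ is a unit in the local ring $R/P^n$, so $P^{(n)}=P^n$.
\item If $P=(g)$ is a height one prime of a polynomial ring over a field, then $g^n\mid sf$ and $g\nmid s$ give $g^n\mid f$.
\item If $Q=(y_1,\dots,y_d)\subset K[y_0,\dots,y_d]$ with $K$ a field, then $Q^n$ consists of the polynomials all of whose terms have degree at least $n$ in $y_1,\dots,y_d$. The least such degree is additive on products and is $0$ for $s\notin Q$, so $Q^{(n)}=Q^n$.
\end{itemize}
The first interesting case is that of height two primes in dimension three, that is, curves in three-space. There $P^{(2)}\subseteq P^2$ can fail (Example~\ref{ex:triple}), while $P^{(4)}\subseteq P^2$ holds for every height two prime of a regular ring containing a field \cite{ELS,HH}. One exponent remains, and it is the subject of a question of Huneke from 2000, recorded in \cite{Source}: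
\begin{quote}
\emph{Let $P$ be a height two prime in a regular ring. Is $P^{(3)}\subseteq P^2$?}
\end{quote}
There are reasons to guess yes. In the two-dimensional regular local ring $R_P$, with maximal ideal $(u,w)$, every monomial of degree three is divisible by $u^2$ or $w^2$, so generically $P^3$ lies in $(u^2,w^2)$, an ideal smaller than $(u,w)^2$; there seems to be room to spare. In characteristic two this observation proves the containment (Theorem~\ref{thm:sharp}(1)). It is also known, as stated in \cite{Source}, that $P^{(3)}\subseteq P^2$ when $P$ is the kernel of a map $k[x,y,z]\to k[t]$, $(x,y,z)\mapsto(t^a,t^b,t^c)$, with $a,b,c$ positive integers and $k$ a field of characteristic not $3$. For radical ideals the analogous containment fails for the Fermat configuration \cite{DST,HS}, but that is a homogeneous ideal with many components, whereas a homogeneous height two prime of $\mathbb C[x,y,z]$ defines a single line and is covered by the third case above. Nevertheless the answer is no.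

\begin{theorem}\label{thm:answer}
For every field $k$ of characteristic different from $2$ there is a height two prime $P\subset k[x,y,z]$ with $P^{(3)}\not\subseteq P^2$.
\end{theorem}

Over $\mathbb C$ the counterexample is a rational curve that can be described directly.

\begin{example}\label{ex:complex}
Consider the twelve points $[1:0:0]$, $[0:1:0]$, $[0:0:1]$ and $[1:\zeta:\zeta']$ with $\zeta^3=\zeta'^3=1$ in $\mathbb P^2(\mathbb C)$. The form $\ell=x+2y+4z$ vanishes at none of them, since $4>1+2$; let $v_1,\dots,v_{12}\in\mathbb C^3$ be the representatives with $\ell(v_i)=1$. Let $\tau_1,\dots,\tau_{12}\in\mathbb C$ be distinct, let $h=\prod_i(t-\tau_i)$, and let $V=(V_1,V_2,V_3)\in\mathbb C[t]^3$ satisfy $\ell(V)=1$ and $V\equiv v_i \bmod (t-\tau_i)^{11}$ for all $i$. (Choose $V_2,V_3$ by the Chinese remainder theorem and put $V_1=1-2V_2-4V_3$.) Then the kernel $P$ of the map $\mathbb C[x,y,z]\to\mathbb C[t]$, $(x,y,z)\mapsto(hV_1,hV_2,hV_3)$, is a height two prime with $P^{(3)}\not\subseteq P^2$. This is proved in Section~\ref{sec:fields}.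
\end{example}

The idea is that being prime is a global condition, while the containment can already fail at a single point of a curve, and whether it fails there is decided in the completed local ring, where an irreducible curve may split into many branches. It is therefore enough to find an irreducible curve whose singularity is formally isomorphic to a bad configuration of lines. This is possible for every configuration. Let $K$ be a field, $R=K[x_0,\dots,x_d]$, and $\Gamma\subset\mathbb P^d(K)$ a set of $m$ points. Let $Q_1,\dots,Q_m\subset R$ be the primes generated by the linear forms vanishing at the individual points, and put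
\[
I=\bigcap_iQ_i,\qquad I^{(a)}=\bigcap_iQ_i^a .
\]
Thus $I$ is the ideal of the union of the corresponding lines through the origin of affine $(d+1)$-space, and $I^{(a)}$ consists of the polynomials vanishing to order $a$ along each line. For an ideal $\mathfrak a\subseteq R$, let $V(\mathfrak a)\subseteq\overline K^{\,d+1}$ be its zero set over an algebraic closure of $K$.

\begin{theorem}[Transfer from points to primes]\label{thm:transfer}
Let $d\ge2$, $R=K[x_0,\dots,x_d]$ and $\mathfrak m=(x_0,\dots,x_d)$. Let $\Gamma\subset\mathbb P^d(K)$ consist of $m\ge1$ points with $x_0\ne0$ at every point of $\Gamma$, and suppose $|K|\ge m$. Then there is a prime $P\subset R$ of height $d$, the kernel of a $K$-algebra map $R\to K[t]$, such that for all $a,b\ge1$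
\[
P^{(a)}R_{\mathfrak m}\subseteq P^bR_{\mathfrak m}\iff I^{(a)}\subseteq I^b .
\]
Moreover, the only point of $V(P)$ with $x_0=0$ is the origin.
\end{theorem}

The restriction on the characteristic in Theorem~\ref{thm:answer} is necessary, and the picture over fields can be completed.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] If $R$ is a regular ring with $2=0$ in $R$, then every height two prime $P$ satisfies $P^{(3)}\subseteq P^{[2]}\subseteq P^2$, where $P^{[2]}=(u^2:u\in P)$.
\item[(2)] Let $k$ be a field and $d\ge3$. Then $P^{(3)}\subseteq P^2$ for all height two primes of $k[x_1,\dots,x_d]$ if and only if $\operatorname{char}k=2$. The least $c$ with $P^{(c)}\subseteq P^2$ for all height two primes of $k[x_1,\dots,x_d]$ is $4$ if $\operatorname{char}k\ne2$ and $3$ if $\operatorname{char}k=2$. In regular rings of dimension two, $P^{(n)}=P^n$ for every height two prime and all $n$, so three is the least dimension of a counterexample.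
\item[(3)] For every prime number $p$, including $2$, there is a four-dimensional regular local ring of mixed characteristic $(0,p)$ with a height two prime $P$ such that $P^{(3)}\not\subseteq P^2$.
\end{enumerate}
\end{theorem}

The case $p=2$ of (3) shows that in (1) the hypothesis $2=0$ cannot be weakened to residue characteristic $2$.

Section~\ref{sec:small} carries out the construction in two small cases. Section~\ref{sec:sat} explains why completion preserves the containments, and Section~\ref{sec:transfer} proves Theorem~\ref{thm:transfer}. Section~\ref{sec:fermat} treats the Fermat configuration, Section~\ref{sec:fields} descends to arbitrary fields and proves Theorem~\ref{thm:answer}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}. We use freely that $\operatorname{ht}P+\dim R/P=\dim R$ for primes $P$ of a polynomial ring $R$ over a field, and that integral extensions preserve dimension.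

\section{A node and a triple point}\label{sec:small}

To make one irreducible curve pass through the origin $m$ times in prescribed directions, let a parameter $t$ run over the affine line, let $h(t)$ have $m$ simple zeros, and map $t$ to $h(t)$ times a vector that points in the $i$-th direction at the $i$-th zero. The first example shows how the branches of such a curve are straightened; the second shows symbolic powers following along.

\begin{example}[A node]\label{ex:node}
Let $\operatorname{char}K\ne2$ and take the lines spanned by $(1,1)$ and $(1,-1)$, with ideal $I=(y^2-x^2)\subset K[x,y]$. Put $h=t^2-1$ and map $x\mapsto h$, $y\mapsto th$. The kernel $P$ is a height one prime containing $y^2-x^2(1+x)$, which is irreducible because $x^2(1+x)$ is not a square in $K[x]$; hence $P=(y^2-x^2(1+x))$. Near $t=\pm1$ use $s=h$ as a local parameter. Then $t=\pm\rho(s)$, where $\rho(s)=1+\frac12s-\frac18s^2+\cdots$ is the square root of $1+s$ with constant term $1$, and the two branches are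
\[
x\mapsto s,\qquad y\mapsto\pm s\rho(s)=\pm s\pm\tfrac12s^2\mp\tfrac18s^3+\cdots .
\]
The lines are $x\mapsto s$, $y\mapsto\pm s$. To correct both lines at once we need, in each degree $e\ge2$, one form whose values at $(1,1)$ and $(1,-1)$ are the coefficients of $s^e$ in the two branches: $\frac12xy$ in degree two, $-\frac18x^2y$ in degree three, and so on. Adding these forms to $y$ gives the automorphism $\varphi$ of $K[[x,y]]$ with $\varphi(x)=x$ and $\varphi(y)=y\rho(x)$, and indeed
\[
\varphi\bigl(y^2-x^2(1+x)\bigr)=(1+x)(y^2-x^2),
\]
a unit times the generator of $I$.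
\end{example}

\begin{example}[A triple point]\label{ex:triple}
Let $K$ be any field, $\lambda\in K$, $h=t^3-\lambda t$, and let $P$ be the kernel of $K[x,y,z]\to K[t]$, $(x,y,z)\mapsto(h,th,t^2h)$. Since $K[t]$ is finite over $K[h]$, the prime $P$ has height two. We claim that $P^{(2)}\not\subseteq P^2$.

The element $x^2+\lambda y$ maps to $h(h+\lambda t)=t^3h$, so the second row of
\[
\begin{pmatrix}x&y&z\\ y&z&x^2+\lambda y\end{pmatrix}
\]
maps to $t$ times the first, and $P$ contains the minors
\[
F=xz-y^2,\qquad G=x^3+\lambda xy-yz,\qquad H=x^2y+\lambda y^2-z^2 .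
\]
An element of $P^2$ divisible by $x\notin P$ produces an element of $P^{(2)}$. Modulo $x$, both $G^2$ and $F(H+\lambda F)$ reduce to $y^2z^2$; in full,
\begin{align*}
G^2&=x^6+2\lambda x^4y-2x^3yz+\lambda^2x^2y^2-2\lambda xy^2z+y^2z^2,\\
F(H+\lambda F)&=x^3yz-x^2y^3+\lambda x^2z^2-\lambda xy^2z-xz^3+y^2z^2 .
\end{align*}
Hence $G^2-FH-\lambda F^2=x\Delta$ with
\[
\Delta=(\lambda x-z)(\lambda y^2-z^2)+xy^3-3x^2yz+2\lambda x^3y+x^5\in P^{(2)} .
\]
On the other hand $P\subseteq\mathfrak m^2$ for $\mathfrak m=(x,y,z)$. Indeed, if $f\in P$ has constant term $c_0$ and linear part $c_1x+c_2y+c_3z$, then $c_0+h(c_1+c_2t+c_3t^2)\equiv0\bmod h^2$; this gives $c_0=0$, and then $c_1=c_2=c_3=0$ because $\deg h=3$. So $P^2\subseteq\mathfrak m^4$, while $\Delta$ contains the term $z^3$.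

For $\lambda=0$ this is the monomial curve $(t^3,t^4,t^5)$. For $\lambda=1$ and $\operatorname{char}K\ne2$, the curve passes through the origin at $t=0,1,-1$ in the linearly independent directions $(1,0,0)$, $(1,1,1)$, $(1,-1,1)$. The ideal $I$ of these three lines contains no nonzero linear form, so $I^2\subseteq\mathfrak m^4$. Each line lies on two of the three planes $x=z$, $y=z$, $y=-z$, so $(x-z)(y-z)(y+z)\in I^{(2)}\setminus I^2$. This cubic is exactly the lowest-degree part of $\Delta$: the witness for the prime is a higher-order perturbation of the witness for the lines.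
\end{example}

\section{Symbolic powers of curves as saturations}\label{sec:sat}

The definition of $P^{(a)}$ refers to the prime $P$, which need not stay prime after completion or after extension of the ground field. We need a description that does not mention minimal primes. For curves, saturation with respect to the closed point provides one.

For an ideal $J$ of a ring $A$ with minimal primes $\mathfrak p_1,\dots,\mathfrak p_r$, define $J^{(a)}=\bigcap_i(J^aA_{\mathfrak p_i}\cap A)$, where $\cap A$ denotes the preimage. For a prime this is the definition of Section~\ref{sec:intro}. For the ideal $I$ of a set of points it agrees with $\bigcap_iQ_i^a$: no $Q_j$ with $j\ne i$ is contained in $Q_i$, so $IR_{Q_i}=Q_iR_{Q_i}$, and $Q_i^{(a)}=Q_i^a$ because $Q_i$ is generated by part of a system of linear coordinates. Symbolic powers commute with localization at a prime $\mathfrak q$ containing all the $\mathfrak p_i$: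
\begin{equation}\label{eq:loc}
J^{(a)}A_{\mathfrak q}=(JA_{\mathfrak q})^{(a)},
\end{equation}
because for $w\notin\mathfrak q$ the fraction $f/w$ lies in $J^aA_{\mathfrak p_i}$ if and only if $f$ does. In a local ring $(A,\mathfrak m)$, the \emph{saturation} of an ideal $\mathfrak a$ is $(\mathfrak a:\mathfrak m^\infty)=\bigcup_n(\mathfrak a:\mathfrak m^n)$.

\begin{lemma}\label{lem:sat}
Let $(A,\mathfrak m)$ be a local ring and $J$ a proper ideal whose minimal primes $\mathfrak p_1,\dots,\mathfrak p_r$ all satisfy $\dim A/\mathfrak p_i=1$. Then $J^{(a)}=(J^a:\mathfrak m^\infty)$ for all $a\ge1$.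
\end{lemma}

\begin{proof}
A prime containing $J$ contains some $\mathfrak p_i$, and $A/\mathfrak p_i$ is a one-dimensional local domain, so the primes containing $J$ are $\mathfrak p_1,\dots,\mathfrak p_r$ and $\mathfrak m$. Let $f\in A$ and $\mathfrak c=(J^a:f)$. By definition, $f\in J^{(a)}$ if and only if $\mathfrak c\not\subseteq\mathfrak p_i$ for all $i$. As $\mathfrak c\supseteq J^a$, this holds if and only if no prime other than $\mathfrak m$ contains $\mathfrak c$, that is, if and only if $\mathfrak m^n\subseteq\mathfrak c$ for some $n$.
\end{proof}

Recall that for a flat ring map $A\to B$, ideals $\mathfrak a,\mathfrak b\subseteq A$ and $f\in A$,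
\begin{equation}\label{eq:flat}
(\mathfrak a\cap\mathfrak b)B=\mathfrak aB\cap\mathfrak bB,\qquad(\mathfrak a:f)B=(\mathfrak aB:f),
\end{equation}
as one sees by tensoring with $B$ the injections $A/(\mathfrak a\cap\mathfrak b)\to A/\mathfrak a\oplus A/\mathfrak b$ and $A/(\mathfrak a:f)\to A/\mathfrak a$, the latter being multiplication by $f$. Recall also that a flat local map of local rings is faithfully flat, so that $\mathfrak bB\cap A=\mathfrak b$.

\begin{lemma}\label{lem:flat}
Let $(A,\mathfrak m)\to(B,\mathfrak n)$ be a flat local map of local rings such that $\mathfrak n^r\subseteq\mathfrak mB$ for some $r$. Then for all ideals $\mathfrak a,\mathfrak b\subseteq A$,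
\[
(\mathfrak a:\mathfrak m^\infty)\subseteq\mathfrak b\iff(\mathfrak aB:\mathfrak n^\infty)\subseteq\mathfrak bB .
\]
\end{lemma}

\begin{proof}
Writing $(\mathfrak a:\mathfrak m^n)$ as the finite intersection of the ideals $(\mathfrak a:f)$ over generators $f$ of $\mathfrak m^n$, we get $(\mathfrak a:\mathfrak m^n)B=(\mathfrak aB:\mathfrak m^nB)$ from \eqref{eq:flat}. Since $\mathfrak n^{rn}\subseteq\mathfrak m^nB\subseteq\mathfrak n^n$, taking the union over $n$ gives $(\mathfrak a:\mathfrak m^\infty)B=(\mathfrak aB:\mathfrak n^\infty)$. This proves the forward implication, and the backward one follows by contracting to $A$.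
\end{proof}

We apply Lemma~\ref{lem:flat} twice: to a completion in Section~\ref{sec:transfer} and to a finite field extension in Section~\ref{sec:fields}.

\section{From points to primes}\label{sec:transfer}

We prove Theorem~\ref{thm:transfer}. Since $x_0\ne0$ on $\Gamma$, the points have representatives $v_i=(1,\beta_{i1},\dots,\beta_{id})$, and $Q_i=(x_j-\beta_{ij}x_0:1\le j\le d)$.

\subsection*{Interpolation and the order of contact}
As in Example~\ref{ex:node}, the deviation of the branches from the lines in degree $e$ must be absorbed by forms of degree $e$ with prescribed values at $v_1,\dots,v_m$. In low degree this is impossible in general: quadrics in three variables form a space of dimension six and cannot take arbitrary values at twelve vectors. In high degree it is always possible.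

\begin{lemma}\label{lem:interp}
For $e\ge m-1$ and $c_1,\dots,c_m\in K$ there is a form $G\in R$ of degree $e$ with $G(v_i)=c_i$ for all $i$.
\end{lemma}

\begin{proof}
Fix $i$. For $l\ne i$ there is an index $j$ with $\beta_{ij}\ne\beta_{lj}$, and the linear form $x_j-\beta_{lj}x_0$ vanishes at $v_l$ but not at $v_i$. The product of these $m-1$ forms and $x_0^{e-m+1}$ has degree $e$, vanishes at $v_l$ for $l\ne i$, and does not vanish at $v_i$. Take a linear combination of the $m$ forms so obtained.
\end{proof}

So we build a curve whose branches agree with the lines in all degrees where interpolation may fail. Fix an integer $N\ge\max(m-1,2)$. Since $|K|\ge m$, there are distinct $\tau_1,\dots,\tau_m\in K$; put $h=\prod_i(t-\tau_i)$. By the Chinese remainder theorem there are $B_1,\dots,B_d\in K[t]$ with $B_j\equiv\beta_{ij}\bmod(t-\tau_i)^{N-1}$ for all $i$. Define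
\[
\pi\colon R\to D=K[t],\qquad x_0\mapsto h,\quad x_j\mapsto hB_j\ \ (1\le j\le d),\qquad P=\ker\pi .
\]
Example~\ref{ex:triple} with $\lambda=1$ is the case $m=3$, $N=2$, $B_1=t$, $B_2=t^2$.

\subsection*{The curve}
The ideal $P$ is prime because $D$ is a domain. As $h$ is monic of positive degree, $D$ is a finite module over $K[h]\subseteq\pi(R)$, hence over $R/P$. So $\dim R/P=1$ and $\operatorname{ht}P=d$. Evaluating $\pi(f)$ at $t=\tau_1$ gives $f(0)$, so $P\subseteq\mathfrak m$, and $\dim R_{\mathfrak m}/PR_{\mathfrak m}=1$.

A point of $V(P)$ is a $K$-algebra map $R/P\to\overline K$. A homomorphism to an algebraically closed field extends along an integral extension, here $R/P\subseteq D$, so every point of $V(P)$ has the form $(h(\theta),h(\theta)B_1(\theta),\dots,h(\theta)B_d(\theta))$ with $\theta\in\overline K$. If its first coordinate vanishes, it is the origin. This proves the last assertion of the theorem.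

\subsection*{The branches at the origin}
Let $S=K[[x_0,\dots,x_d]]$, with maximal ideal $\widehat{\mathfrak m}=\mathfrak mS$. It is the $\mathfrak m$-adic completion of $R$ and of $R_{\mathfrak m}$; it is noetherian and flat over both, and $M\otimes_RS=\varprojlim M/\mathfrak m^nM$ for every finite $R$-module $M$. Tensoring $R/P\hookrightarrow D$ with $S$ gives an injection $S/PS\hookrightarrow D\otimes_RS$. Since $\mathfrak mD=hD$, the Chinese remainder theorem gives
\[
D\otimes_RS=\varprojlim D/h^nD=\prod_{i=1}^mK[[t-\tau_i]] .
\]
Because the $\tau_i$ are distinct, $h$ has a simple zero at $\tau_i$, so $h$ is a power series in $t-\tau_i$ with zero constant term and nonzero linear term. Such a series can be inverted, and we may identify $K[[t-\tau_i]]$ with $K[[s]]$ by $s=h$. This is the reason for sending $x_0$ to $h$: the first coordinate is a common parameter on all branches and on all lines. The elements $s$ and $t-\tau_i$ generate the same ideal, so the image of $B_j$ in the $i$-th factor is congruent to $\beta_{ij}$ modulo $s^{N-1}$. Therefore $PS=\bigcap_i\ker\pi_i$, where $\pi_i\colon S\to K[[s]]$ is the continuous $K$-algebra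 map
\[
x_0\mapsto s,\qquad x_j\mapsto\beta_{ij}s+\sum_{e\ge N}b_{ij,e}\,s^e\qquad(1\le j\le d)
\]
for certain $b_{ij,e}\in K$. The $i$-th line is given by the continuous map $\varepsilon_i\colon S\to K[[s]]$ with $x_0\mapsto s$ and $x_j\mapsto\beta_{ij}s$. In the coordinates $x_0$ and $y_j=x_j-\beta_{ij}x_0$, the map $\varepsilon_i$ sets all $y_j$ equal to zero, so $\ker\varepsilon_i=Q_iS$. For a form $G$ of degree $e$ we have $\varepsilon_i(G)=G(v_i)s^e$.

\subsection*{Straightening all branches at once}
Since $N\ge m-1$, Lemma~\ref{lem:interp} provides for each $j$ and each $e\ge N$ a form $G_{j,e}$ of degree $e$ with $G_{j,e}(v_i)=b_{ij,e}$ for all $i$. Let $\varphi\colon S\to S$ be the continuous $K$-algebra map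
\[
x_0\mapsto x_0,\qquad x_j\mapsto x_j+\sum_{e\ge N}G_{j,e}\qquad(1\le j\le d).
\]
Since $N\ge2$, each variable is changed only by terms of order at least two, so $\varphi(\mu)-\mu\in\widehat{\mathfrak m}^{\,n+1}$ for a monomial $\mu$ of degree $n$. By linearity and continuity, $\psi=\mathrm{id}-\varphi$ maps $\widehat{\mathfrak m}^{\,n}$ into $\widehat{\mathfrak m}^{\,n+1}$ for all $n\ge0$. As $S$ is complete, $\sum_{\nu\ge0}\psi^\nu(f)$ converges for every $f\in S$ and defines a two-sided inverse of $\varphi=\mathrm{id}-\psi$. Thus $\varphi$ is an automorphism of the local ring $S$, and $\varphi(\widehat{\mathfrak m})=\widehat{\mathfrak m}$.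

We have $\varepsilon_i\varphi(x_0)=s$ and $\varepsilon_i\varphi(x_j)=\beta_{ij}s+\sum_{e\ge N}G_{j,e}(v_i)s^e=\pi_i(x_j)$. Continuous $K$-algebra maps that agree on the variables are equal, so $\varepsilon_i\varphi=\pi_i$ and $\varphi(\ker\pi_i)=Q_iS$. With \eqref{eq:flat} this gives
\begin{equation}\label{eq:straight}
\varphi(PS)=\bigcap_iQ_iS=IS .
\end{equation}

\subsection*{Comparing the containments}
Lemma~\ref{lem:sat} applies to $PR_{\mathfrak m}$, and also to $IR_{\mathfrak m}$, since $R/Q_i\cong K[x_0]$ with $\mathfrak m$ corresponding to $(x_0)$. Combining it with \eqref{eq:loc} and with Lemma~\ref{lem:flat} for $R_{\mathfrak m}\to S$, we obtain for $J=P$ and for $J=I$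
\[
J^{(a)}R_{\mathfrak m}\subseteq J^bR_{\mathfrak m}\iff(J^aS:\widehat{\mathfrak m}^\infty)\subseteq J^bS .
\]
By \eqref{eq:straight}, the automorphism $\varphi$ carries $P^aS$ to $I^aS$ and $P^bS$ to $I^bS$, and it preserves $\widehat{\mathfrak m}$, so the right-hand sides for $P$ and for $I$ are equivalent. It remains to see that $I^{(a)}R_{\mathfrak m}\subseteq I^bR_{\mathfrak m}$ implies $I^{(a)}\subseteq I^b$, the converse being immediate. Both ideals are homogeneous. Let $f\in I^{(a)}$ be homogeneous and let $uf\in I^b$ with $u\notin\mathfrak m$. The component of $uf$ in degree $\deg f$ is $u(0)f$; it lies in $I^b$, and $u(0)\ne0$, so $f\in I^b$. This completes the proof of Theorem~\ref{thm:transfer}. \hfill$\square$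

\begin{remark}\label{rem:global}
If $I^{(a)}\not\subseteq I^b$, then $P^{(a)}\not\subseteq P^b$ in $R$ itself, since a containment in $R$ would extend to $R_{\mathfrak m}$. The theorem says nothing about the other points of the curve, and we need nothing about them except that none lies on the hyperplane $x_0=0$. The hypothesis $|K|\ge m$ serves only to make the zeros of $h$ distinct; when they collide the branches merge, as for $\lambda=0$ in Example~\ref{ex:triple}, where $h=t^3$ and the completion of $D$ is the single ring $K[[t]]$.
\end{remark}

\section{The Fermat configuration}\label{sec:fermat}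

We need points in $\mathbb P^2$ with $I^{(3)}\not\subseteq I^2$. A product of linear forms lies in $I^{(3)}$ when at least three of the corresponding lines of $\mathbb P^2$ pass through each point, so one looks for few lines with many triple points. The Fermat configuration \cite{DST,HS} consists of the intersection points of the $3n$ lines defined by the polynomial $f$ below; for $n=3$ these are nine lines and twelve points. We give a full proof.

\begin{lemma}\label{lem:fermat}
Let $\operatorname{char}K\ne2$ and $n\ge3$, and suppose that $K$ contains $n$ distinct $n$-th roots of unity. Let $\Gamma\subset\mathbb P^2(K)$ consist of the $n^2+3$ points $[1:0:0]$, $[0:1:0]$, $[0:0:1]$ and $[1:\zeta:\zeta']$ with $\zeta^n=\zeta'^n=1$. Then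
\[
f=(x^n-y^n)(y^n-z^n)(z^n-x^n)\in I^{(3)}\setminus I^2 .
\]
\end{lemma}

\begin{proof}
Let $R=K[x,y,z]$, and let $Q$ be the prime of a point of $\Gamma$.

\emph{Membership in $I^{(3)}$.} At $[1:\zeta:\zeta']$ each of the three factors of $f$ vanishes, so each lies in $Q$ and $f\in Q^3$. At $[1:0:0]$ we have $Q=(y,z)$ and $y^n-z^n\in Q^n\subseteq Q^3$. Cyclic permutation of $x,y,z$ fixes $f$ and permutes the three coordinate points.

\emph{Generators of $I$.} To exclude $f\in I^2$ we need generators of $I$. Let
\[
g_1=x(y^n-z^n),\qquad g_2=y(z^n-x^n),\qquad g_3=z(x^n-y^n),\qquad J=(g_1,g_2,g_3).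
\]
We show that $J=I$ by checking that $J$ has the right zero set, has no embedded primes, and is reduced at each minimal prime.

Consider a nonzero point of $V(J)$. If $x=0$, then $g_2=yz^n$ and $g_3=-zy^n$ force $yz=0$, so the point lies on a coordinate axis; by cyclic symmetry the same holds if $y=0$ or $z=0$. If $xyz\ne0$, then $x^n=y^n=z^n$, so the point is a multiple of some $(1,\zeta,\zeta')$. Conversely the $g_i$ vanish on $\Gamma$. By the Nullstellensatz $\sqrt J=I$, so $J$ has height two and its minimal primes are the primes of the points of $\Gamma$.

Up to sign, $g_1,g_2,g_3$ are the $2\times2$ minors of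
\[
\begin{pmatrix}x^{n-1}&y^{n-1}&z^{n-1}\\ yz&xz&xy\end{pmatrix}.
\]
The Hilbert--Burch theorem says that if the ideal $J$ of $2\times2$ minors of a $2\times3$ matrix over $R$ has height two, then $R/J$ has a free resolution $0\to R^2\to R^3\to R\to R/J\to0$. If $\mathfrak p$ is an associated prime of $R/J$, then $(R/J)_{\mathfrak p}$ has depth zero, and the Auslander--Buchsbaum formula gives $\operatorname{ht}\mathfrak p=\operatorname{depth}R_{\mathfrak p}=\operatorname{pd}(R/J)_{\mathfrak p}\le2$. So the associated primes of $R/J$ are the minimal primes of $J$, and $J=\bigcap_Q(JR_Q\cap R)$.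

Finally $JR_Q=QR_Q$ for each $Q$. For $Q=(y,z)$, the elements $z^n-x^n$ and $x^n-y^n$ are not in $Q$, so $g_2$ and $g_3$ are units times $y$ and $z$ in $R_Q$; the other coordinate points follow by symmetry. For $Q=(y-\zeta x,z-\zeta'x)$, the variables are not in $Q$, so $y^n-x^n$ and $z^n-x^n$ lie in $JR_Q$. Now $y^n-x^n=\prod_\eta(y-\eta x)$ over the $n$ distinct roots of unity $\eta$, and only the factor with $\eta=\zeta$ lies in $Q$; hence $y-\zeta x\in JR_Q$, and in the same way $z-\zeta'x\in JR_Q$. Thus $J=\bigcap_QQ=I$.

\emph{Non-membership in $I^2$.} The total degree alone does not decide the matter, since $\deg f=3n$ exceeds $2n+2=\deg g_ig_j$. We use a finer grading, by the group $\mathbb Z\times(\mathbb Z/n)^3$, in which a monomial is assigned its total degree and the residues of its three exponents. Then $f$ is homogeneous of degree $(3n;0)$ and $g_i$ is homogeneous of degree $(n+1;e_i)$, with $e_1,e_2,e_3$ the standard basis vectors. Suppose that $f=\sum_{i\le j}c_{ij}g_ig_j$. Taking components, we may assume that $c_{ij}$ is homogeneous of degree $(n-2;-e_i-e_j)$. For $i\ne j$, a monomial of this degree would have two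 exponents congruent to $n-1$, hence total degree at least $2n-2>n-2$; so $c_{ij}=0$. A monomial of degree $(n-2;-2e_1)$ has $x$-exponent congruent to $n-2$, hence equals $x^{n-2}$. So $c_{11}=\alpha x^{n-2}$, $c_{22}=\beta y^{n-2}$, $c_{33}=\gamma z^{n-2}$ with $\alpha,\beta,\gamma\in K$. In the algebraically independent elements $X=x^n$, $Y=y^n$, $Z=z^n$ the equation reads
\begin{equation}\label{eq:fermat}
(X-Y)(Y-Z)(Z-X)=\alpha X(Y-Z)^2+\beta Y(Z-X)^2+\gamma Z(X-Y)^2 .
\end{equation}
Setting $Z=0$ gives $-X^2Y+XY^2=\alpha XY^2+\beta X^2Y$, so $\beta=-1$. Setting $X=0$ gives $-Y^2Z+YZ^2=\beta YZ^2+\gamma Y^2Z$, so $\beta=1$. Hence $2=0$ in $K$, a contradiction.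
\end{proof}

\begin{remark}\label{rem:fermat}
The hypothesis $n\ge3$ is used only at the coordinate points; for $n=2$ the polynomial $f$ vanishes to order exactly two at $[1:0:0]$. The hypothesis $\operatorname{char}K\ne2$ is used only in the last line. In characteristic two, \eqref{eq:fermat} holds with $\alpha=\beta=\gamma=1$, both sides being $X^2Y+XY^2+Y^2Z+YZ^2+Z^2X+ZX^2$; then $f=x^{n-2}g_1^2+y^{n-2}g_2^2+z^{n-2}g_3^2$ lies in the ideal generated by squares, in the spirit of Theorem~\ref{thm:sharp}(1).
\end{remark}

\section{Counterexamples over fields of characteristic not two}\label{sec:fields}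

Lemma~\ref{lem:fermat} needs roots of unity and Theorem~\ref{thm:transfer} needs enough elements, so the construction takes place over a finite extension $K$ of the given field $k$. Contracting a prime $P_0\subset K[x,y,z]$ to $k[x,y,z]$ replaces the curve by the union of its Galois conjugates. All of these pass through the origin, and they may add branches to the singularity that we built. The remedy is to move the singular point to a point that is fixed by no nontrivial element of the Galois group and lies on no conjugate curve. The last assertion of Theorem~\ref{thm:transfer} makes this possible.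

\begin{proposition}\label{prop:descent}
Let $K=k(\alpha)$ be a finite Galois extension, $R=k[x,y,z]$, $T=K[x,y,z]$ and $\mathfrak m=(x,y,z)T$. Let $P_0\subseteq\mathfrak m$ be a height two prime of $T$ such that $P_0^{(3)}T_{\mathfrak m}\not\subseteq P_0^2T_{\mathfrak m}$ and the only point of $V(P_0)$ with $x=0$ is the origin. Let $\mathfrak q=(x,y-\alpha,z)T\cap R$. Then there is a height two prime $P\subseteq\mathfrak q$ of $R$ with $P^{(3)}R_{\mathfrak q}\not\subseteq P^2R_{\mathfrak q}$.
\end{proposition}

\begin{proof}
Let $P_1$ be the image of $P_0$ under the $K$-automorphism of $T$ that fixes $x,z$ and sends $y$ to $y-\alpha$. It sends $\mathfrak m$ to $\mathfrak n=(x,y-\alpha,z)$, so $P_1\subseteq\mathfrak n$ and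
\begin{equation}\label{eq:fail}
P_1^{(3)}T_{\mathfrak n}\not\subseteq P_1^2T_{\mathfrak n},
\end{equation}
and $V(P_1)=V(P_0)+(0,\alpha,0)$. Put $P=P_1\cap R\subseteq\mathfrak q$. Since $T$ is integral over $R$, we have $\dim R/P=\dim T/P_1=1$ and $\dim R/\mathfrak q=\dim T/\mathfrak n=0$. So $P$ has height two, $\mathfrak q$ is maximal, and $R_{\mathfrak q}/PR_{\mathfrak q}$ and $T_{\mathfrak n}/P_1T_{\mathfrak n}$ have dimension one. The group $G=\operatorname{Gal}(K/k)$ acts on $T$ through the coefficients, with $T^G=R$.

\emph{Claim 1: $PT=\bigcap_{\sigma\in G}\sigma(P_1)$.} The inclusion $\subseteq$ holds because $G$ fixes $P$. For the other, let $L$ be the fraction field of $R/P$ and $\mu$ the minimal polynomial of $\alpha$ over $k$. Then $T/PT=(R/P)\otimes_kK$ embeds in $L\otimes_kK=L[u]/(\mu)$, which is a finite product of field extensions $L_j$ of $L$ because $\mu$ is separable. So $PT=\bigcap_j\mathfrak P_j$ with $\mathfrak P_j=\ker(T\to L_j)$ prime. Fix $j$. For $g\in P_1$ the norm $\prod_\sigma\sigma(g)$ lies in $P_1\cap R=P\subseteq\mathfrak P_j$, so $\sigma(g)\in\mathfrak P_j$ for some $\sigma$. Thus $P_1\subseteq\bigcup_\sigma\sigma^{-1}(\mathfrak P_j)$,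 and by prime avoidance $\sigma(P_1)\subseteq\mathfrak P_j$ for some $\sigma$. Hence $\bigcap_\sigma\sigma(P_1)\subseteq\bigcap_j\mathfrak P_j=PT$.

\emph{Claim 2: $\sigma(P_1)\not\subseteq\mathfrak n$ for $\sigma\ne1$.} Otherwise $P_1\subseteq\sigma^{-1}(\mathfrak n)=(x,y-\sigma^{-1}(\alpha),z)$, so $(0,\sigma^{-1}(\alpha),0)\in V(P_1)$ and $(0,\sigma^{-1}(\alpha)-\alpha,0)\in V(P_0)$. This point has $x=0$, and it is not the origin because $\alpha$ generates $K$ and $\sigma\ne1$. This contradicts the hypothesis on $P_0$.

Localizing Claim 1 at $\mathfrak n$ and using Claim 2 we get $PT_{\mathfrak n}=P_1T_{\mathfrak n}$. The local map $R_{\mathfrak q}\to T_{\mathfrak n}$ is flat because $T$ is free over $R$. The ring $T/\mathfrak qT$ is finite-dimensional over the field $R/\mathfrak q$, so $T_{\mathfrak n}/\mathfrak qT_{\mathfrak n}$ is an artinian local ring and $\mathfrak qT_{\mathfrak n}$ contains a power of $\mathfrak nT_{\mathfrak n}$. By \eqref{eq:loc} and Lemmas~\ref{lem:sat} and~\ref{lem:flat},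
\[
P^{(3)}R_{\mathfrak q}\subseteq P^2R_{\mathfrak q}\iff(P_1^3T_{\mathfrak n}:\mathfrak n^\infty)\subseteq P_1^2T_{\mathfrak n}\iff P_1^{(3)}T_{\mathfrak n}\subseteq P_1^2T_{\mathfrak n},
\]
and the last containment fails by \eqref{eq:fail}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Let $n=3$ if $\operatorname{char}k\ne3$ and $n=4$ if $\operatorname{char}k=3$, so that $n$ is invertible in $k$ and $u^n-1$ is separable. Put $m=n^2+3$. Choose a finite Galois extension $K/k$ that contains $n$ distinct $n$-th roots of unity and has $|K|\ge m$: the splitting field of $u^n-1$ if $k$ is infinite, and a large enough finite field otherwise. By the primitive element theorem $K=k(\alpha)$. Let $\Gamma\subset\mathbb P^2(K)$ be the configuration of Lemma~\ref{lem:fermat}.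

Some linear form over $K$ vanishes at no point of $\Gamma$. Indeed, the forms vanishing at a given point make up a plane in the three-dimensional space of linear forms, and $m$ planes do not cover this space. If $K$ is infinite, the product of their $m$ equations is a nonzero polynomial and has a nonzero value. If $|K|=q\ge m$ is finite, they cover at most $m(q^2-1)+1\le q^3-q+1<q^3$ elements. After a linear change of coordinates over $K$, this form is $x$. Theorem~\ref{thm:transfer} with $d=2$, $x_0=x$, $(a,b)=(3,2)$, together with Lemma~\ref{lem:fermat}, gives a height two prime $P_0\subset K[x,y,z]$ satisfying the hypotheses of Proposition~\ref{prop:descent}; note that $P_0^{(3)}T_{\mathfrak m}\not\subseteq P_0^2T_{\mathfrak m}$ forces $P_0\subseteq\mathfrak m$. The proposition gives a height two prime $P$ of $k[x,y,z]$ for which the containment fails in the three-dimensional regular local ring $k[x,y,z]_{\mathfrak q}$, and therefore $P^{(3)}\not\subseteq P^2$.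
\end{proof}

\begin{proof}[Proof of the claim in Example~\ref{ex:complex}]
Use the coordinates $x_0=\ell$, $x_1=y$, $x_2=z$. The map of the example sends $x_0$ to $h\,\ell(V)=h$, and $x_1,x_2$ to $hV_2,hV_3$. In these coordinates $v_i=(1,\beta_{i1},\beta_{i2})$, where $\beta_{i1},\beta_{i2}$ are the $y$- and $z$-coordinates of $v_i$, and $V_2\equiv\beta_{i1}$, $V_3\equiv\beta_{i2}$ modulo $(t-\tau_i)^{11}$. This is the map $\pi$ of Section~\ref{sec:transfer} with $m=12$, $N=12$, $B_1=V_2$, $B_2=V_3$. Lemma~\ref{lem:fermat} with $n=3$ and Remark~\ref{rem:global} give $P^{(3)}\not\subseteq P^2$.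
\end{proof}

\section{Characteristic two, optimal exponents and mixed characteristic}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
The pigeonhole argument of Section~\ref{sec:intro} works in $R_P$; the difficulty is to return from $R_P$ to $R$, and this is where the characteristic enters. Since $2=0$, the Frobenius map $F\colon R\to R$, $r\mapsto r^2$, is a ring homomorphism, and the extension of an ideal $\mathfrak a$ along $F$ is $\mathfrak a^{[2]}=(u^2:u\in\mathfrak a)$, which is generated by the squares of any generating set of $\mathfrak a$. By Kunz's theorem, the Frobenius map of a regular ring of prime characteristic is flat. Let $s\notin P$. Then $(P:s)=P$, and \eqref{eq:flat} applied to $F$ gives $(P^{[2]}:s^2)=(P:s)^{[2]}=P^{[2]}$.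

The ring $R_P$ is regular local of dimension two, so $PR_P=(u,w)$ for two elements $u,w$. Each monomial $u^iw^j$ with $i+j=3$ has an exponent at least $2$, so $P^3R_P\subseteq(u^2,w^2)=P^{[2]}R_P$. If $f\in P^{(3)}$, then $sf\in P^{[2]}$ for some $s\notin P$, hence $s^2f\in P^{[2]}$, hence $f\in P^{[2]}\subseteq P^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]
First, a failure of $P^{(c)}\subseteq P^2$ persists when variables are added. Let $P\subset R=k[x_1,x_2,x_3]$ be a height two prime and $R'=k[x_1,\dots,x_d]$. Then $R'/PR'$ is a polynomial ring in $d-3$ variables over $R/P$, a domain of dimension $d-2$, so $PR'$ is a prime of height two. Since $R'$ is a polynomial ring over $R$, we have $\mathfrak aR'\cap R=\mathfrak a$ for every ideal $\mathfrak a$ of $R$. With $\mathfrak a=P$ this gives $P^{(c)}\subseteq(PR')^{(c)}$, and with $\mathfrak a=P^2$ it shows that an element of $P^{(c)}\setminus P^2$ lies in $(PR')^{(c)}\setminus(PR')^2$.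

Symbolic powers decrease as the exponent grows, so if an exponent fails then every smaller one fails. If $\operatorname{char}k\ne2$, the exponent $3$ fails by Theorem~\ref{thm:answer}, and the exponent $4$ works by \cite{ELS,HH}. If $\operatorname{char}k=2$, the exponent $3$ works by part (1), and the exponent $2$ fails by Example~\ref{ex:triple}, which is valid over every field. This proves the equivalence and the values of $c$.

In a ring of dimension two a height two prime is maximal, so $P^{(n)}=P^n$ by the first case listed in Section~\ref{sec:intro}. A ring of smaller dimension has no height two primes, and Theorem~\ref{thm:answer} gives counterexamples in dimension three.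
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(3)]
We spread out a counterexample over $\mathbb Q$. For the failure to survive in a local ring of residue characteristic $p$, the bad point must specialize modulo $p$; it does, because its coordinates are algebraic integers. In the proof of Theorem~\ref{thm:answer} take $k=\mathbb Q$, $n=3$, $K=\mathbb Q(\omega)$ and $\alpha=\omega$, a primitive cube root of unity. With $R=\mathbb Q[x,y,z]$, the ideal $(x,y^2+y+1,z)$ is maximal and contained in $\mathfrak q$, hence equal to it, and Proposition~\ref{prop:descent} gives a height two prime $P\subseteq\mathfrak q$ with $P^{(3)}R_{\mathfrak q}\not\subseteq P^2R_{\mathfrak q}$.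

Let $\Lambda=\mathbb Z_{(p)}[x,y,z]$, so that $R=\Lambda[1/p]$. Let $g\in\mathbb Z[y]$ be a lift of an irreducible factor of $y^2+y+1$ in $\mathbb F_p[y]$, and let $M=(p,x,z,g)$. Then $\Lambda/M=\mathbb F_p[y]/(\bar g)$ is a field of characteristic $p$, and $y^2+y+1\in M$. The chain of primes $0\subset(p)\subset(p,x)\subset(p,x,z)\subset M$ has length four and $M$ has four generators, so by Krull's height theorem $\Lambda_M$ is a regular local ring of dimension four. It is a domain of characteristic zero, so it has mixed characteristic $(0,p)$.

Put $P'=P\cap\Lambda$ and $\mathfrak q'=\mathfrak q\cap\Lambda$. The quotient $\Lambda/(x,z,y^2+y+1)=\mathbb Z_{(p)}[y]/(y^2+y+1)$ is a free $\mathbb Z_{(p)}$-module, so it embeds in its localization $R/\mathfrak q$; hence $\mathfrak q'=(x,z,y^2+y+1)\Lambda$, and $P'\subseteq\mathfrak q'\subseteq M$. Since $R$ is a localization of $\Lambda$, we have $P'R=P$, $\Lambda_{\mathfrak q'}=R_{\mathfrak q}$ and $\Lambda_{P'}=R_P$. So $P'\Lambda_M$ is a prime of height two. If $(P'\Lambda_M)^{(3)}\subseteq(P'\Lambda_M)^2$, then localizing at $\mathfrak q'\Lambda_M$ and using \eqref{eq:loc} would give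 $(PR_{\mathfrak q})^{(3)}\subseteq(PR_{\mathfrak q})^2$, that is, $P^{(3)}R_{\mathfrak q}\subseteq P^2R_{\mathfrak q}$, which is false.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DST} Dumnicki, Szemberg and Tutaj-Gasi\'nska.

\bibitem{ELS} Ein, Lazarsfeld and Smith, 2001.

\bibitem{HS} Harbourne and Seceleanu.

\bibitem{HH} Hochster and Huneke, 2002.

\bibitem{Source} \texttt{https://github.com/Mark-Walker-22/eloisagrifo.github.io}

\end{thebibliography}
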